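# Critical points of functions quadratic at infinity and Lusternik–Schnirelmann category

## 1. Functions on the manifold itself

Throughout, $M$ is a nonempty connected closed smooth manifold. The Lusternik–Schnirelmann category $\mathrm{cat}(X)$ is the least $k$ such that $X$ can be covered by $k+1$ open sets, each contractible in $X$. So $\mathrm{cat}(\mathrm{pt})=0$, and $\mathrm{cat}(S^N)=1$ for $N\ge1$: two slightly enlarged hemispheres cover, and $S^N$ is not contractible. Let $crit(M)$ be the least number of critical points, degenerate ones allowed, of a smooth function $M\to\mathbf R$. The height function shows $crit(S^N)\le2$.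

**Proposition 1 (Lusternik–Schnirelmann).** $\mathrm{cat}(M)+1\le crit(M)$.

We prove this from a covering lemma stated slightly more generally than needed, because the lemma will be used again. Let $E$ be a Riemannian manifold without boundary and $f:E\to\mathbf R$ a smooth function with finitely many critical points, such that

- (F1) the trajectories of $-\operatorname{grad}f$ exist for all forward times;
- (F2) outside any neighborhood of the critical set, $|\operatorname{grad}f|$ is bounded below by a positive constant.

Put $X^b=\{f\le b\}$. Let all critical values lie in $(-C,C)$ and let $c_1<\dots<c_l$ be the distinct ones. Put $X=X^C$, $X_0=X^{-C}$, and assume $X$ path connected.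

**Lemma 2.** There are closed sets $A_i\subset X$ and open sets $U_i\supset A_i$ of $X$ $(0\le i\le l)$ with $\bigcup A_i=X$ and $X_0\subset A_0$, such that the inclusion $U_0\to X$ is homotopic rel $X_0$ to a map into $X_0$, and for $i\ge1$ the inclusion $U_i\to X$ is null-homotopic.

**Step 1: passing a critical level outside small balls.** The purpose is to flow down from just above $c_i$ to just below it, except near the critical points. Put $b_0=-C$. Inductively, given $b_{i-1}<c_i$ with no critical value in $[b_{i-1},c_i)$, choose $\rho_i>0$ such that the closed $2\rho_i$-balls about the critical points of value $c_i$ are disjoint, diffeomorphic to Euclidean balls, lie in $\{b_{i-1}<f<C\}$ and contain no other critical points. Let $B_i^\rho$ be the union of the closed $\rho$-balls about these points. On $\{\rho_i/4\le\mathrm{dist}\le\rho_i/2\}$ we have $|\operatorname{grad}f|\ge\eta_i>0$. A trajectory of $-\operatorname{grad}f$ from outside $B_i^{\rho_i/2}$ into $B_i^{\rho_i/4}$ crosses this shell along a path of length at least $\rho_i/4$, and $f$ drops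 by the integral of $|\operatorname{grad} f|$ over arc length, hence by at least $\eta_i\rho_i/4$. Choose $0<\delta_i<\eta_i\rho_i/8$ with $c_i-\delta_i>b_{i-1}$, $c_i+\delta_i<C$ and no other critical value in $[c_i-\delta_i,c_i+\delta_i]$, and put $b_i=c_i+\delta_i$.

Let $O_i=X^{b_i}\setminus B_i^{\rho_i/2}$, an open subset of $X^{b_i}$. A trajectory starting in $O_i$ at a level in $[c_i-\delta_i,b_i]$ loses only $2\delta_i<\eta_i\rho_i/4$ before level $c_i-\delta_i$, so it does not enter $B_i^{\rho_i/4}$ before. In $f^{-1}[c_i-\delta_i,b_i]\setminus B_i^{\rho_i/4}$ the gradient is bounded below by (F2), since the other critical points lie off this band. Hence the level $c_i-\delta_i$ is reached in finite time. The band $[b_{i-1},c_i-\delta_i]$ contains no critical value, so $b_{i-1}$ is then reached in finite time as well. Stopping at level $b_{i-1}$ gives a continuous map $r_i:O_i\to X^{b_{i-1}}$, homotopic in $X$ to the inclusion along trajectories, with points of $X^{b_{i-1}}\subset O_i$ fixed throughout. In the same way there is $r_{l+1}:X^C\to X^{b_l}$.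

**Step 2: the sets.** Let $Y_i=X^{b_i}\setminus\mathrm{int}\,B_i^{\rho_i}\subset O_i$, closed. Given $z\in X$, put $z_l=r_{l+1}(z)\in X^{b_l}$. As long as $z_j\in Y_j$, put $z_{j-1}=r_j(z_j)\in X^{b_{j-1}}$. For $i\ge1$ let $A_i$ be the set of $z$ for which $z_l\in Y_l,\dots,z_{i+1}\in Y_{i+1}$ and $z_i\in B_i^{\rho_i}$. Let $A_0$ be the set of $z$ for which all $r_j$ can be applied; then $z_0\in X_0$. Define $U_i$ in the same way with $O_j$ instead of $Y_j$ and $\mathrm{int}\,B_i^{2\rho_i}$ instead of $B_i^{\rho_i}$. The $A_i$ are closed, the $U_i$ are open, $A_i\subset U_i$. The $A_i$ cover $X$, because at each stage $z_j$ lies in $Y_j$ or in $B_j^{\rho_j}$. Points of $X_0$ are fixed by every $r_j$ and lie in every $Y_j$, so $X_0\subset A_0$. The composed homotopies deform $U_0$ rel $X_0$ into $X_0$. For $i\ge1$ they deform $U_i$ in $X$ into a disjoint union of balls lying in $X$. Contract each ball to a point and join the points in the path connected space $X$. $\square$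

**Proof of Proposition 1.** Let $f:M\to\mathbf R$ have $k<\infty$ critical points. Take $E=M$ and $C>\max|f|$. Then (F1), (F2) hold by compactness, $X=M$ and $X_0=\emptyset$. A nonempty set has no map into the empty set, so $U_0=\emptyset$. Thus $U_1,\dots,U_l$ cover $M$ and are contractible in $M$, and $\mathrm{cat}(M)\le l-1\le k-1$. $\square$

What changes if we allow functions of extra variables, controlled at infinity? Then $X_0$ is no longer empty, and there is one more set $U_0$, which need not be contractible in anything.

## 2. Functions quadratic at infinity: definitions and theorems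

**Definition.** A smooth function $f:E\to\mathbf R$ on the total space of a smooth vector bundle $E\to M$ is *quadratic at infinity* if outside a compact subset of $E$ it coincides with a quadratic form that is nondegenerate on each fiber. $\widetilde{crit}(M)$ is the least number of critical points of such a function, over all smooth vector bundles over $M$ and all functions on them that are quadratic at infinity.

For example, let $h:M\to\mathbf R$ be smooth and let $\lambda:[0,\infty)\to[0,1]$ be a cutoff function equal to $1$ near $0$. On $M\times\mathbf R$ the function $y^2+\epsilon\lambda(y^2)h(z)$ is quadratic at infinity. Its $y$-derivative $2y(1+\epsilon\lambda'(y^2)h)$ vanishes only at $y=0$ for small $\epsilon>0$, so its critical points are those of $h$. The rank-zero bundle shows $\widetilde{crit}(M)\le crit(M)$. The question, posed in "Lagrangian intersections, critical points and Qcategory", is: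

*Does $\mathrm{cat}(M)+1\le\widetilde{crit}(M)$ hold for every nonempty connected closed smooth manifold $M$?*

In the other direction there is the known fact that $\widetilde{crit}(M)\le\mathrm{cat}(M)+2$ for closed 1-connected $M$; we shall not use it. Razvan claimed a result leading to the inequality in question, using a variant of the relative category, but the argument contains a serious mistake, and the question was stated as open. The answer is no.

We need some notation. For a pointed space $X$ the *reduced diagonal* $\bar\Delta_k:X\to X^{\wedge k}$ is $z\mapsto z\wedge\dots\wedge z$. For instance $\bar\Delta_2:S^2\to S^4$ is null-homotopic, since $\pi_2(S^4)=0$, while $\bar\Delta_2$ on $\mathbf{CP}^2$ is essential, since it pulls $x\otimes x$ back to $x^2\ne0$. A map is *stably trivial* if some suspension $\Sigma^N$ of it is null-homotopic.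

For $t\ge4$ and $\gamma\in\pi_t(S^3)$ let $M_\gamma\to S^{t+1}$ be the $S^2$-bundle with clutching map $S^t\xrightarrow{\gamma}S^3\xrightarrow{\rho}SO(3)$, $\rho$ the double cover. For $\gamma=0$ this is $S^2\times S^{t+1}$. Let $\gamma^\sharp:S^{t-1}\to\Omega S^3$ be the adjoint of $\gamma$ and $\Sigma^\infty\gamma\in\pi^s_{t-3}$ its stable class.

**Theorem A (counterexample).** Let $\gamma\in\pi_{13}(S^3)\cong\mathbf Z/12\oplus\mathbf Z/2$ have order $3$. Then $\mathrm{cat}(M_\gamma)=3$ and $\widetilde{crit}(M_\gamma)=3<\mathrm{cat}(M_\gamma)+1$.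

Here $M_\gamma$ is a 1-connected closed 16-manifold, an $S^2$-bundle over $S^{14}$.

**Theorem B.** Let $\gamma\in\pi_t(S^3)$, $t\ge4$.
(a) If $2\Sigma^3\gamma\ne0$ in $\pi_{t+3}(S^6)$, then $\mathrm{cat}(M_\gamma)=3$ and $crit(M_\gamma)=4$.
(b) If $\Sigma^n\gamma^\sharp:S^{n+t-1}\to\Sigma^n\Omega S^3$ is null-homotopic for some $n$, then $\widetilde{crit}(M_\gamma)=3$.
(c) If $2\Sigma^\infty\gamma\ne0$, then $\widetilde{crit}(M_\gamma)=4=\mathrm{cat}(M_\gamma)+1$.

**Theorem C (what remains true for every $M$).**
(i) If $\widetilde{crit}(M)\le k$, then $k\ge1$ and $\Sigma^N\bar\Delta_k$ is null-homotopic for some $N$. So $\sigma(M)+1\le\widetilde{crit}(M)$, where $\sigma(M)$ is the least $s$ with $\bar\Delta_{s+1}$ stably trivial.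
(ii) If $u_1\cup\dots\cup u_s\ne0$ for classes $u_i$ of positive degree with arbitrary local coefficients, then $\widetilde{crit}(M)\ge s+1$.
(iii) If $\mathrm{cat}(M)\le2$, then $\mathrm{cat}(M)+1\le\widetilde{crit}(M)$.

By (iii), $\mathrm{cat}=3$, as in Theorem A, is the smallest category of a counterexample. By (ii), $\widetilde{crit}(T^N)\ge N+1=\mathrm{cat}(T^N)+1$ and $\widetilde{crit}(\mathbf{CP}^N)\ge N+1=\mathrm{cat}(\mathbf{CP}^N)+1$: in both cases a product of $N$ classes is nonzero and the category is $N$.

## 3. The sublevel cover in a bundle, and a section that may not exist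

Let $f:E\to\mathbf R$ be quadratic at infinity with $k<\infty$ critical points and let $\mathcal Q$ be its quadratic form.

**Step 1: making the negative bundle trivial.** With suitable fiber metrics write $E=E^+\oplus E^-$ and $\mathcal Q=|y|^2-|x|^2$, with $y\in E^+$, $x\in E^-$. Let $F$ be a bundle with fiber metric such that $E^-\oplus F$ is trivial of rank $n\ge1$. On $E\oplus F$ put
$$f'(e,v)=\mathcal Q(e)-|v|^2+\lambda(|v|)(f-\mathcal Q)(e),$$
where $\lambda=1$ on $[0,1]$, $\lambda$ has compact support, and $|\lambda'|\max|f-\mathcal Q|<2$. As $f-\mathcal Q$ has compact support, $f'$ is quadratic at infinity with form $\mathcal Q-|v|^2$. Its derivative along $F$ in the radial direction is $-2|v|+\lambda'(|v|)(f-\mathcal Q)$. This is $-2|v|$ for $|v|<1$ and negative for $|v|\ge1$, so it vanishes only at $v=0$. Near $v=0$ we have $f'=f-|v|^2$. So the critical points of $f'$ are the points $(e,0)$ with $e$ critical for $f$. Hence **we assume $E^-=M\times\mathbf R^n$, $n\ge1$,** with the standard metric. Let $\pi:E\to M$ be the projection.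

**Step 2: the hypotheses of Lemma 2.** Use the Riemannian metric on $E$ built from metric connections on $E^\pm$, the fiber metrics and a metric on $M$. Horizontal directions do not change $|x|,|y|$, so $\operatorname{grad}\mathcal Q=2(y,-x)$ is vertical. Let $K\subset E$ be compact, contain a neighborhood of the zero section, and satisfy $f=\mathcal Q$ outside $K$. Outside $K$ the gradient grows linearly, so the flow is complete. There $|\operatorname{grad}f|=2\sqrt{|x|^2+|y|^2}$ is bounded below, and inside $K$ it is bounded below away from critical points by compactness. So (F1) and (F2) hold. Take $C$ larger than $|f|$ and $|\mathcal Q|$ on $K$. Then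
$$X=\{f\le C\}=\{\mathcal Q\le C\},\qquad X_0=\{f\le-C\}=\{\mathcal Q\le-C\},$$
all critical points lie in $K$, and the critical values lie in $(-C,C)$. Shrinking $y$ and then $x$ deformation retracts $X$ to $M$, so $X$ is path connected. Lemma 2 applies and gives $A_i,U_i$ for $0\le i\le l$, with $l\le k$.

**The direct attempt.** Suppose there were a continuous section $s:M\to X$ of $\pi$ missing $A_0$. Then the open sets $s^{-1}(U_1),\dots,s^{-1}(U_l)$ cover $M$. The inclusion $s^{-1}(U_i)\to M$ equals $\pi\circ s$, which factors through the null-homotopic map $U_i\to X$. So $\mathrm{cat}(M)\le l-1\le k-1$, the desired inequality. The argument stops at the existence of $s$. We only know that $U_0$ deforms rel $X_0$ into $X_0$. So each single disc $z\times D^n$ of radius $\sqrt C$ in $E^-$ must leave $U_0$ somewhere (otherwise projecting the deformation to the $x$-coordinate would retract the disc onto its boundary), but nothing selects a point of it continuously in $z$. For the manifold of Theorem A and a function with three critical points no such $s$ exists,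 because $l\le3$ and $\mathrm{cat}=3$. What can be kept is information about all of $M\times D^n$ at once, that is, about suspensions.

## 4. Cup products and stable reduced diagonals

We keep the normalized $f$, $X$, $X_0$, $A_i$, $U_i$ of Section 3.

**Proof of Theorem C(i), step 1: a null-homotopic diagonal.** Choose a base point of $M$ and consider
$$D:X/X_0\to(X/X_0)\wedge M^{\wedge l},\qquad z\mapsto[z]\wedge\pi(z)\wedge\dots\wedge\pi(z).$$
Let $\mu_i:X\to[0,1]$ be continuous, $1$ on $A_i$, with support in $U_i$. A homotopy $H(z,\tau)$ on $U_i$ of the restriction of a map defined on $X$ becomes a homotopy on $X$ by using $H(z,\tau\mu_i(z))$ on $U_i$ and the stationary homotopy elsewhere. By Lemma 2 the first factor $X\to X/X_0$ is thus homotopic, with $X_0$ kept at the base point, to a map sending $A_0$ to $*$. For $i\ge1$ the $i$-th factor $\pi$ is homotopic to a map sending $A_i$ to $*$ (join the end point of the contraction to $*$ in $M$). Perform these homotopies simultaneously. At the end every $z$ has some factor at the base point, since $\bigcup A_i=X$.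 So $D\simeq*$.

**Step 2: comparison with $\bar\Delta_l$.** With $D^n\subset\mathbf R^n$ of radius $\sqrt C$, the inclusion $y=0$ of $(M\times D^n,M\times S^{n-1})$ in $(X,X_0)$ induces $S^n\wedge M_+\to X/X_0$. On $X_0$ we have $|x|\ge\sqrt C$, so $(z,x,y)\mapsto x/\max(|x|,\sqrt C)$ induces a map from $X/X_0$ to the unit disc modulo its boundary, that is, to $S^n$. Compose $D$ with the first map before it and the second map smashed with the identity after it. The result is $\Sigma^n$ of
$$M_+\to M\xrightarrow{\bar\Delta_l}M^{\wedge l}.$$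
It is null-homotopic. If $l=0$, this says that the projection $\Sigma^n(M_+)\to S^n$ is null, which is false because it has a section. So $k\ge l\ge1$.

**Step 3: removing the extra point.** The space $\Sigma(M_+)$ is the unreduced suspension of $M$ with its poles identified. The composite of the unreduced suspension to $\Sigma(M_+)$ and then to $\Sigma M$ is the collapse of a meridian, a homotopy equivalence. So $\Sigma^n(M_+)\to\Sigma^nM$ has a right homotopy inverse, and $\Sigma^n\bar\Delta_l\simeq*$. As $k\ge l\ge1$, $\bar\Delta_k$ is $\bar\Delta_l$ followed by a map (apply $\bar\Delta_{k-l+1}$ to the last factor), so $\Sigma^n\bar\Delta_k\simeq*$. This holds also if $f$ has fewer than $k$ critical points. Hence $\sigma(M)\le\widetilde{crit}(M)-1$. $\square$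

**Proof of Theorem C(ii).** Let $\tau\in H^n(X,X_0;\mathbf Z)$ be the pullback of a generator of $H^n(D^n,S^{n-1})$ under $x/\max(|x|,\sqrt C)$. For a local system $\mathcal A$ on $M$ the map
$$H^j(M;\mathcal A)\to H^{n+j}(X,X_0;\pi^*\mathcal A),\qquad u\mapsto\tau\,\pi^*u$$
is injective, since followed by restriction to $M\times(D^n,S^{n-1})$ it is the suspension isomorphism. As $(U_0,X_0)\to(X,X_0)$ is homotopic to a map through $(X_0,X_0)$, $\tau$ restricts to $0$ on $(U_0,X_0)$ and so lifts to $H^n(X,U_0)$. A class $\pi^*u$ with $\deg u>0$ restricts to $0$ on $U_i$, $i\ge1$, because the inclusion is homotopic to a constant map; so it lifts to the cohomology of $(X,U_i)$. Hence for $u_1,\dots,u_l$ of positive degree, $\tau\,\pi^*(u_1\cdots u_l)$ lifts to the cohomology of $(X,\bigcup U_i)=(X,X)$, so it vanishes, and $u_1\cdots u_l=0$ (for $l=0$ this would read $1=0$, so $l\ge1$). A nonzero product of $s$ factors therefore forces $s\le l-1$, and $k\ge l\ge s+1$. $\square$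

## 5. Category at most two

**Proof of Theorem C(iii).** Let $N=\dim M$. If $\mathrm{cat}(M)=0$, use $\widetilde{crit}(M)\ge1$ from C(i). If $\mathrm{cat}(M)=1$, then $N\ge1$, and C(ii) with the generator of $H^N(M;\mathbf Z/2)$ gives $\widetilde{crit}(M)\ge2$. Let $\mathrm{cat}(M)=2$. Then $N\ge2$, since a point has category $0$ and a circle category $1$. By C(ii) it suffices to find a nonzero product of two classes of positive degree. Let $G=\pi_1(M)$.

**Step 1: $G$ not free.** By the Stallings–Swan theorem, groups of cohomological dimension at most $1$ are free, so $H^j(G;\mathcal B)\ne0$ for some $j\ge2$ and some $\mathcal B$. Embedding $\mathcal B$ in a coinduced module, whose higher cohomology vanishes, and passing to the quotient lowers $j$ by one. Repeating, we find $\mathcal A$ with $H^2(G;\mathcal A)\ne0$.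

Let $I\subset\mathbf ZG$ be the augmentation ideal and let $\beta\in H^1(G;I)=\mathrm{Ext}^1_{\mathbf ZG}(\mathbf Z,I)$ be the class of $0\to I\to\mathbf ZG\to\mathbf Z\to0$, the image of $1\in H^0(G;\mathbf Z)$ under the connecting map. Tensor this sequence with $I$. The connecting map of $0\to I\otimes I\to\mathbf ZG\otimes I\to I\to0$ sends $1\cup\beta$ to $\beta\cup\beta$. So, up to sign, $\beta^2\in H^2(G;I\otimes I)$ is the class of the spliced sequence
$$0\to I\otimes I\to\mathbf ZG\otimes I\to\mathbf ZG\to\mathbf Z\to0 .$$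
Its two middle terms are free, since $I$ is free over $\mathbf Z$. So $H^2(G;\mathcal A)=\mathrm{Ext}^2(\mathbf Z,\mathcal A)$ is a quotient of $\mathrm{Hom}_{\mathbf ZG}(I\otimes I,\mathcal A)$, where a homomorphism represents, up to sign, the image of $\beta^2$ under it. As $H^2(G;\mathcal A)\ne0$ for some $\mathcal A$, $\beta^2\ne0$. (For $G=\mathbf Z/2$, $I$ is $\mathbf Z$ with the sign action and $\beta^2$ is the nonzero element of $H^2(\mathbf Z/2;\mathbf Z)=\mathbf Z/2$.) Finally $BG$ is obtained from $M$ by attaching cells of dimension $\ge3$, so $H^2(BG;\cdot)\to H^2(M;\cdot)$ is injective and $\beta^2\ne0$ on $M$.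

**Step 2: $G$ free.** If $H^i(M;\mathbf Z/2)\ne0$ for some $0<i<N$, Poincaré duality mod $2$ gives a nonzero product. Otherwise $\mathrm{Hom}(G,\mathbf Z/2)=H^1(M;\mathbf Z/2)=0$, so $G=1$ and $M$ is orientable. If $H_i(M;\mathbf Z)\ne0$ for some $0<i<N$, this finitely generated group is nonzero after tensoring with some $\mathbf F_p$, so $H^i(M;\mathbf F_p)\ne0$, and Poincaré duality over $\mathbf F_p$ gives a nonzero product. Otherwise $M$ is a homotopy sphere and $\mathrm{cat}(M)=1$, a contradiction. $\square$

So a counterexample needs category at least $3$, and its category must be invisible to cup products and to stable reduced diagonals.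

## 6. The sphere bundles $M_\gamma$ and a function with four critical points

Take $\gamma$ smooth with $\gamma(*)=1$. Let $S^{t+1}\subset\mathbf R^{t+1}\times\mathbf R$ with points $(r,H)$, hemispheres $D_-=\{H\le0\}$, $D_+=\{H\ge0\}$ and poles $P_\pm=\{H=\pm1\}$. The bundle $M=M_\gamma$ is trivialized over $\{H<\frac14\}$ and over $\{H>-\frac14\}$; in the overlap the point $(z,v)$ of the second trivialization is $(z,\rho(\gamma(r/|r|))v)$ in the first. We write $D_-\times S^2$ and $D_+\times S^2$ for the parts over $D_\mp$, in the respective trivializations. Fix $v_0\in S^2$. Then $\eta(s)=\rho(s)v_0$ is the Hopf map $S^3\to S^2$. Put $\alpha=\eta\circ\gamma$. The disc $D_+\times v_0$ is attached to $D_-\times S^2\simeq S^2$ along $u\mapsto(u,\alpha(u))$, so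
$$M\simeq S^2\cup_\alpha e^{t+1}\cup_\psi e^{t+3},\qquad K:=S^2\cup_\alpha e^{t+1}. \tag{1}$$
$M$ is 1-connected. By Poincaré duality, generators $x\in H^2(M)$ and $y\in H^{t+1}(M)$ have product a generator of $H^{t+3}(M)$.

**Step 1: coordinates.** On $\{\pm H>-1\}$ use $w=r/\sqrt{1\pm H}$. Then $H=\pm(1-|w|^2)$, and $D_\pm$ is the unit ball. Let $\ell(v)=-\langle v,v_0\rangle$ on $S^2$. Near $v_0$ let $b$ be the part of $v$ orthogonal to $v_0$ divided by $\sqrt{1+\langle v,v_0\rangle}$; then $\ell=-1+|b|^2$. Similarly $\ell=1-|b|^2$ near $-v_0$. Let $\beta=F(\ell)\operatorname{grad}\ell$ with $F>0$ smooth on $[-1,1]$, $F=2/(1-\ell)$ near $\ell=-1$ and $F=2/(1+\ell)$ near $\ell=1$. Then $\beta\ell=F\cdot(1-\ell^2)>0$ off $\pm v_0$. By rotational symmetry $\beta$ is radial near $\pm v_0$. There $\beta\ell$ is $2|b|^2$, so $\beta=b\,\partial_b$ near $v_0$ and $\beta=-b\,\partial_b$ near $-v_0$.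

**Step 2: the function and a gradient-like field.** Let $\chi_\pm=\chi_\pm(|w|)\in[0,1]$ be bump functions, $1$ near $P_\pm$, supported in $\{\pm H\ge\frac12\}$. For small $\delta\in(0,\frac14)$ put
$$h=H\circ pr+\delta(\chi_-\ell+\chi_+\ell),$$
with $\ell$ read in the trivialization over $D_\mp$ respectively. Let $\zeta_+=(-w,\beta)$ over $\{H>-\frac14\}$ and $\zeta_-=(w,\beta)$ over $D_-$. On $D_\pm\times S^2$,
$$\zeta_\pm h=2|w|^2\mp\delta\chi_\pm'|w|\,\ell+\delta\chi_\pm\,\beta\ell .$$
On $\mathrm{supp}\,\chi'_\pm$, $|w|$ is bounded below, so for small $\delta$ this is positive there. Elsewhere it vanishes only if $w=0$ and $v=\pm v_0$. Put $\zeta=(1-\phi(H))\zeta_-+\phi(H)\zeta_+$ with $\phi:[-1,1]\to[0,1]$ smooth, $\phi=1$ for $H\ge-\frac1{16}$ and $\phi=0$ for $H\le-\frac18$. On the part $-\frac18\le H\le-\frac1{16}$ we have $h=H$, and both $\zeta_\pm h=2|w|^2>0$ (each with its own $w$). Hence $\zeta h>0$ except at four points, which are the critical points of $h$: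

- $p_0=(P_-,v_0)$, $p_2=(P_-,-v_0)$, $p_{t+1}=(P_+,v_0)$, $p_{t+3}=(P_+,-v_0)$, nondegenerate with these indices and with values $-1-\delta$, $-1+\delta$, $1-\delta$, $1+\delta$. Near each, after rescaling $b$ by $\sqrt\delta$, there are coordinates with $h=c-|a|^2+|b|^2$, $\zeta=(-a,b)$. For instance near $p_2$, $h=-1+|w|^2+\delta(1-|b|^2)$ and $\zeta=(w,-b)$.
- $M_2:=\{h\le0\}=D_-\times S^2$, because $h=H$ for $|H|\le\frac12$ and $|h-H|\le\delta<\frac14$. Put $M_0:=\{h\le-1\}$. Then $p_0\in M_0\subset M_2$.

**Step 3: stable sets.** Let $W^s_\zeta(p)$ be the set of points whose forward $\zeta$-trajectory converges to $p$. Since $h$ increases along $\zeta$ and $p_0$ is the unique minimum, $W^s_\zeta(p_0)=\{p_0\}$. A trajectory converging to $p_2$ stays in $\{h\le-1+\delta\}$, where $\zeta=(w,\beta)$. As $w$ expands, $w=0$, and $v$ is any point other than the source $v_0$ of $\beta$. So $W^s_\zeta(p_2)=P_-\times(S^2\setminus v_0)$. Over $\{h\ge0\}$, which is $\{H\ge0\}$ and forward invariant, $\zeta=(-w,\beta)$, so there $W^s_\zeta(p_{t+1})$ is $D_+\times v_0$.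

**Step 4: a parametrized disc.** Put $\kappa=1-\delta$. Along $D_+\times v_0$, $h=1-|w|^2-\delta\chi_+$. For small $\delta$ this strictly decreases in $|w|$, from $\kappa$ to $0$, and equals $\kappa-|w|^2$ near $w=0$. So there is a radial parametrization $e:D^{t+1}\to D_+\times v_0\subset M$ with
$$h(e(v))=\kappa(1-|v|^2),\qquad e(u)=(u,\alpha(u))\in D_-\times S^2\ \text{ for }u\in S^t. \tag{2}$$

In particular $crit(M)\le4$, and $\mathrm{cat}(M)\le3$ by Proposition 1. For $\gamma=0$ we have $M=S^2\times S^{t+1}$, of category $2$ (product inequality and $xy\ne0$).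

## 7. The reduced diagonal $\bar\Delta_3$ of $M_\gamma$

The aim is Theorem B(a) and (c). We use three textbook rules: $f\circ(a+a')=f\circ a+f\circ a'$ always; $(f+f')\circ\Sigma a=f\circ\Sigma a+f'\circ\Sigma a$; and exactness of $[\Sigma A,Z]\to[CX/X,Z]\to[A\cup CX,Z]$ in the Puppe sequence of an attaching map $X\to A$, where $CX/X=\Sigma X$.

**Step 1: category and $\bar\Delta_3$.** If $\mathrm{cat}(M)\le2$, shrink three categorical open sets to a closed cover $A_1,A_2,A_3$. With Urysohn functions, the identity is homotopic to maps $g_i$ with $g_i(A_i)=*$. Then $\bar\Delta_3$ is homotopic to the composite of the diagonal with $g_1\wedge g_2\wedge g_3$, which is constant; the homotopy is free, but $M^{\wedge3}$ is simply connected, so $\bar\Delta_3\simeq*$ as pointed maps. So for $\mathrm{cat}(M)\ge3$ it suffices that $\bar\Delta_3:M\to M^{\wedge3}$ is essential.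

**Step 2: pushing the diagonal of $K$ into $S^2\wedge K$.** We compute $\bar\Delta_2$ on $K$ by comparison with $\mathbf{CP}^2$. Write points of the reduced cone of $K=S^2\cup_\alpha CS^t$ as $[s,u]$, with $[0,u]=*$ and $[1,u]\sim\alpha(u)$. Let $(a_\tau,b_\tau)$ be the linear homotopy from $(s,s)$ to $(\min(2s,1),\max(2s-1,0))$. The homotopy $[s,u]\mapsto[a_\tau(s),u]\wedge[b_\tau(s),u]$ deforms $\bar\Delta_K$ rel $S^2$ to a map $D_K:K\to S^2\wedge K$ with $D_K|_{S^2}=\bar\Delta_{S^2}$, $D_K[s,u]=\alpha(u)\wedge[2s-1,u]$ for $s\ge\frac12$ and $D_K[s,u]=*$ for $s\le\frac12$. The same construction gives $D_{CP}$ for $\mathbf{CP}^2=S^2\cup_\eta CS^3$. Let $F:K\to\mathbf{CP}^2$ be the identity on $S^2$ and $F[s,u]=[s,\gamma(u)]$; this is well defined as $\alpha=\eta\gamma$. Both $(1\wedge F)D_K$ and $D_{CP}F$ send $[s,u]$ to $\alpha(u)\wedge[2s-1,\gamma(u)]$ for $s\ge\frac12$, to $*$ for $s\le\frac12$, and equal $\bar\Delta_{S^2}$ on $S^2$. So they agree.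

Let $N_\tau:S^2\to S^2\wedge S^2$ be a pointed homotopy from $N_0=\bar\Delta_{S^2}$ to $N_1=*$. Put $D'_K=*$ on $S^2$, $D'_K[s,u]=D_K[2s,u]$ for $s\le\frac12$ and $D_K'[s,u]=N_{2s-1}(\alpha(u))$ for $s\ge\frac12$; similarly $D'_{CP}$. Performing $N$ only up to time $\tau$ gives a homotopy $D\simeq D'$. The maps $D'$ factor through $d_K:S^{t+1}=K/S^2\to S^2\wedge K$ and $d_{CP}:S^4\to S^2\wedge\mathbf{CP}^2$, and by the formulas
$$(1\wedge F)\,d_K=d_{CP}\circ\Sigma\gamma .$$

**Step 3: the class $\theta$.** Since $S^2\wedge K=S^4\cup e^{t+3}$, $d_K=i\theta$ with $\theta\in\pi_{t+1}(S^4)$ and $i$ the inclusion of $S^4$. Let $j:S^4\to S^2\wedge\mathbf{CP}^2=S^4\cup_{\Sigma^2\eta}e^6$ be the inclusion. Then $d_{CP}$ is a multiple of $j$, and the multiple is $\pm1$ because $\bar\Delta_2$ pulls $x\otimes x$ back to $x^2$, a generator of $H^4(\mathbf{CP}^2)$. As $(1\wedge F)i=j$, we get $j\theta=\pm j\,\Sigma\gamma$. To remove $j$, note $(2\iota_4)\circ\Sigma^2\eta=2\Sigma^2\eta=0$ in $\pi_5(S^4)=\mathbf Z/2$, so there is $r:S^4\cup_{\Sigma^2\eta}e^6\to S^4$ with $rj=2\iota_4$.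 Hence $(2\iota_4)\theta=(2\iota_4)(\pm\Sigma\gamma)$. Since $\theta$ need not be a suspension, we suspend once and use $(2\iota_5)\circ\Sigma\omega=2\Sigma\omega$. This gives $2\Sigma\theta=\pm2\Sigma^2\gamma$, and
$$2\Sigma^2\theta=\pm2\Sigma^3\gamma. \tag{3}$$

**Step 4: a formula for $\bar\Delta_3$.** Let $p:M\to M/S^2$ be the collapse. As $\bar\Delta_2|_{S^2}$ is null, $\bar\Delta_2\simeq d_M\,p$ for some $d_M:M/S^2\to M\wedge M$. Both $d_M|_{S^{t+1}}$ and $d_K$ followed by $S^2\wedge K\subset M\wedge M$ pull back along $K\to K/S^2=S^{t+1}$ to maps homotopic to $\bar\Delta_2|_K$. So they differ by the action of an element of $[\Sigma S^2,M\wedge M]=\pi_3(M\wedge M)=0$ and are homotopic. Hence $d_M|_{S^{t+1}}\simeq i_4\theta$ with $i_4:S^4\subset M\wedge M$.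

Now $\bar\Delta_3=(\bar\Delta_2\wedge1)\bar\Delta_2\simeq(d_M\wedge1)(p\wedge1)\bar\Delta_2$. The complex $(M/S^2)\wedge M$ has bottom cell $S^{t+1}\wedge S^2=S^{t+3}$ and its other cells have dimension $\ge t+5$ (note $2t+2\ge t+5$). As $\dim M=t+3$, $(p\wedge1)\bar\Delta_2$ deforms to a map $M\to S^{t+3}$, of degree $\pm1$ because $yx$ is a generator. By Hopf's theorem it is $\pm\varpi$, where $\varpi:M\to M/K=S^{t+3}$ is the collapse. On $S^{t+1}\wedge S^2$, $d_M\wedge1$ is $i_6\circ\Sigma^2\theta$ with $i_6:S^6\subset M^{\wedge3}$. So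
$$\bar\Delta_3\simeq i_6\circ(\pm\Sigma^2\theta)\circ\varpi. \tag{4}$$

**Step 5: $\bar\Delta_3$ is essential if $2\Sigma^3\gamma\ne0$.** Suppose $\bar\Delta_3\simeq*$. By exactness for $M\xrightarrow{\varpi}S^{t+3}\xrightarrow{\Sigma\psi}\Sigma K$, $\pm i_6\Sigma^2\theta=g\circ\Sigma\psi$ for some $g:\Sigma K=S^3\cup e^{t+2}\to M^{\wedge3}$. The space $M^{\wedge3}$ is 5-connected, so $g$ factors up to homotopy through $\Sigma K\to S^{t+2}$. Thus $g\circ\Sigma\psi=g'\circ\epsilon$ with $\epsilon\in\pi_{t+3}(S^{t+2})=\mathbf Z/2$, and $2(g\circ\Sigma\psi)=g'\circ2\epsilon=0$. So $i_6(2\Sigma^2\theta)=0$, that is, $i_6(2\Sigma^3\gamma)=0$ by (3). But $M^{\wedge3}$ is $S^6$ with cells of dimension $\ge t+5$ attached, so $i_6$ is injective on $\pi_{t+3}$, and $2\Sigma^3\gamma=0$, a contradiction.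

**Proof of Theorem B(a).** By Steps 1 and 5, $\mathrm{cat}(M_\gamma)\ge3$. By Proposition 1, $crit\ge\mathrm{cat}+1\ge4$. Section 6 gives $crit\le4$ and $\mathrm{cat}\le3$. $\square$

**Proof of Theorem B(c).** Let $2\Sigma^\infty\gamma\ne0$. Then $2\Sigma^3\gamma\ne0$ and $\mathrm{cat}(M_\gamma)=3$ by (a). Suppose $\Sigma^N\bar\Delta_3\simeq*$. By (4) and exactness for $\Sigma^NM\to S^{N+t+3}\to\Sigma^{N+1}K$, the element $\pm\Sigma^Ni_6\circ\Sigma^{N+2}\theta$ factors through a map $\Sigma^{N+1}K=S^{N+3}\cup e^{N+t+2}\to\Sigma^NM^{\wedge3}$. The target is $(N+5)$-connected, so this map factors through $S^{N+t+2}$. As $\pi_{N+t+3}(S^{N+t+2})=\mathbf Z/2$, $2\,\Sigma^Ni_6\circ\Sigma^{N+2}\theta=0$, hence $\Sigma^Ni_6\circ2\Sigma^{N+3}\gamma=0$ by (3). As $\Sigma^NM^{\wedge3}$ is $S^{N+6}$ with cells of dimension $\ge N+t+5$ attached, $2\Sigma^{N+3}\gamma=0$, a contradiction. So $\bar\Delta_3$ is not stably trivial, and C(i) gives $\widetilde{crit}(M_\gamma)\ge4$. Finally $\widetilde{crit}(M_\gamma)\le crit(M_\gamma)\le4$. $\square$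

So a counterexample among the $M_\gamma$ with $2\Sigma^3\gamma\neq0$ must have $2\Sigma^\infty\gamma=0$. The hypothesis of B(b) even implies $\Sigma^\infty\gamma=0$: composing $\Sigma^n\gamma^\sharp$ with the $(n-1)$-fold suspension of the evaluation $\Sigma\Omega S^3\to S^3$ gives $\Sigma^{n-1}\gamma$.

## 8. Compressing the attaching sphere of the $(t+1)$-cell

To save one critical point we would like to put $p_2$ and $p_{t+1}$ on one level and merge them. To bring them to one level, no trajectory may run from $p_2$ to $p_{t+1}$.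

On $M$ itself this meets a homotopy obstruction. In the level $\{h=0\}=S^t\times S^2$ (trivialization over $D_-$) the points flowing to $p_{t+1}$ form the graph $\{(u,\alpha(u))\}$, while the trajectories of $\zeta_-$ out of $p_2$ meet it in $S^t\times\{-v_0\}$. If an isotopy moved the graph off $S^t\times\{-v_0\}$, projection to $S^2$ would show that $\alpha$ is homotopic to a map into $S^2\setminus\{-v_0\}$, so $\alpha\simeq*$. But $\eta_*:\pi_t(S^3)\to\pi_t(S^2)$ is an isomorphism, so $\gamma=0$.

Extra variables $x\in\mathbf R^n$ with the term $-|x|^2$ give new room: where $|x|$ is large, all of $M$ lies in a low sublevel set. For the disc $D^n$ of any fixed radius put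
$$Y_2=M_2\times D^n\cup M\times S^{n-1}\ \supset\ Y_1=M_0\times D^n\cup M\times S^{n-1}.$$

We recall the James construction. $J=J(S^2)$ is the free monoid on the points of $S^2$ with the base point as unit. It is filtered by word length, $J_1=S^2$ and $J_j/J_{j-1}=S^{2j}$; for example $J_2$ is $S^2\times S^2$ with $(v,*)$ and $(*,v)$ identified, with cells in dimensions $0,2,4$. There is a weak equivalence $G:J\to\Omega S^3=\Omega\Sigma S^2$ sending the base point to the constant loop, and the evaluation $\Sigma J\to\Sigma\Omega S^3\to S^3$ restricts to the identity on $\Sigma J_1=S^3$ up to homotopy.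

**Lemma 3.** Suppose $\Sigma^n\gamma^\sharp\simeq*$ with $n\ge2$. Then $\Psi_1:\partial(D^{t+1}\times D^n)\to Y_2$, $\Psi_1(v,x)=(e(v),x)$, is homotopic in $Y_2$ to a map into $Y_1$.

**Step 1: a good representative of $\gamma$.** Let $s_0=1\in S^3$ be the base point, so $\eta(s_0)=v_0$. Write $\gamma^\sharp\simeq G\circ\nu$ with $\nu:S^{t-1}\to J$ pointed. As $\Sigma^nG$ is a homology isomorphism of simply connected spaces, it is a weak equivalence, so $\Sigma^n\nu\simeq*$. In this proof cones $CY=\{[y,\tau]\}$ are unreduced, collapsed at $\tau=0$, with $Y=\{\tau=1\}$. Write $S^t=\Delta\cup\Delta'$, two discs with $\Delta'=CS^{t-1}$, suitably oriented. Then $\gamma$ is represented by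
$$\tilde\gamma:\ [u,\tau]\mapsto G(\nu(u))(\tau)\ \text{ on }\Delta',\qquad \tilde\gamma=s_0\ \text{ on }\Delta .$$

**Step 2: reduction to one disc.** Let $\iota:S^2\to M_2$, $v\mapsto(P_-,v)$; so $\iota(v_0)=p_0\in M_0$. Contracting $D_-$ and using a homotopy $\gamma\simeq\tilde\gamma$, we see from (2) that $e|_{S^t}$ is homotopic in $M_2$ to $\iota\eta\tilde\gamma$. Extend this to a homotopy $e_\tau$ of $e:D^{t+1}\to M$ ending at $e'$. Then $(e_\tau(v),x)$ is a homotopy in $Y_2$ from $\Psi_1$ to $\Psi_2(v,x)=(e'(v),x)$: it maps $S^t\times D^n$ into $M_2\times D^n$ and $D^{t+1}\times S^{n-1}$ into $M\times S^{n-1}$. Moreover $\Psi_2$ maps $\Delta\times D^n$ into $p_0\times D^n\subset Y_1$ and $D^{t+1}\times S^{n-1}$ into $Y_1$. So it suffices to deform $A=\Psi_2|_{\Delta'\times D^n}$, whose boundary already lies in $Y_1$, into $Y_1$ rel boundary.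

**Step 3: factoring $A$ through the James construction.** With the factors interchanged, $A$ is the composite of maps of pairs
$$(D^n\times CS^{t-1},\partial)\xrightarrow{1\times C\nu}(D^n\times CJ,\,J_{(n)})\xrightarrow{(x,\omega)\mapsto(\iota\eta\,ev(\omega),\,x)}(Y_2,Y_1),$$
where $J_{(n)}=S^{n-1}\times CJ\cup D^n\times J$ and $ev[j,\tau]=G(j)(\tau)$. The second map sends $D^n\times J$ into $p_0\times D^n$, since loops end at $s_0$, and $S^{n-1}\times CJ$ into $M\times S^{n-1}$. The space $D^n\times CJ$ is contractible, so two maps of the disc $D^n\times CS^{t-1}$ into it that agree on the boundary are homotopic rel boundary. So if the boundary restriction $\partial(D^n\times CS^{t-1})\to J_{(n)}$ is null-homotopic in $J_{(n)}$, it extends to a map of the disc into $J_{(n)}$, and $1\times C\nu$ is homotopic rel boundary to that extension. This deforms $A$ rel boundary into $Y_1$.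

**Step 4: the boundary restriction is null.** For a pointed CW complex $Y$ the subcomplex $S^{n-1}\times CY\cup D^n\times y_0$ of $S^{n-1}\times CY\cup D^n\times Y$ is contractible: $CY$ deforms to $y_0$, leaving $D^n\times y_0$. Collapsing it gives a homotopy equivalence
$$S^{n-1}\times CY\cup D^n\times Y\ \to\ S^n\wedge Y,$$
natural for pointed maps. For $Y=S^{t-1}$ the source is $\partial(D^n\times CS^{t-1})$, for $Y=J$ it is $J_{(n)}$. So the boundary restriction is null if and only if $\Sigma^n\nu\simeq*$, which holds. $\square$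

## 9. Two critical points on one level

Assume $\Sigma^n\gamma^\sharp\simeq*$. Since $n$ may be increased, let $n\ge2$. Let $m=n+t$, $d=t+3+n+m$ and $E=M\times\mathbf R^n\times\mathbf R^m\ni(z,x,y)$. Let $\lambda:[0,\infty)\to[0,1]$ be smooth, $1$ on $[0,1]$ and $0$ on $[4,\infty)$. Let $\varepsilon>0$ satisfy $\varepsilon(1+\delta)\max|\lambda'|<1$ and $\varepsilon(2+\delta)<1$. Put
$$f_0=-|x|^2+|y|^2+\varepsilon\lambda(|x|^2+|y|^2)\,h(z),\qquad\xi=(\zeta,-x,y). \tag{5}$$
Then
$$\xi f_0=\varepsilon\lambda\,\zeta h+2|x|^2(1-\varepsilon\lambda'h)+2|y|^2(1+\varepsilon\lambda'h). \tag{6}$$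
As $|h|\le1+\delta$, $\xi f_0$ vanishes only at the points $(p_i,0,0)$, again denoted $p_i$. These are the critical points of $f_0$, nondegenerate of index $n+i$, with values $\varepsilon h(p_i)$, and near each of them there are coordinates with $f_0=c-|a|^2+|b|^2$, $\xi=(-a,b)$. Outside a compact set $f_0=-|x|^2+|y|^2$.

**Step 1: compactness.** This controls trajectories on noncompact levels. $\xi$ is complete, $|x||y|$ is constant along its trajectories, $|x|^2+|y|^2=\sqrt{(|y|^2-|x|^2)^2+4|x|^2|y|^2}$, and $|f_0-(|y|^2-|x|^2)|\le2\varepsilon$. So the trajectory pieces which meet a given compact set and lie in $f_0^{-1}[a,b]$ stay in a compact set. This remains true if $\xi$ is changed on a compact set $K'$ to a field with $\xi f_0>0$ off the critical points: outside $K'$, $|x||y|$ is still constant, so on the pieces it is bounded by its maximum over $K'$ and the given set. Hence a trajectory along which $f_0$ stays bounded above converges in forward time to a critical point, because its limit set is nonempty, connected and invariant with $f_0$ constant on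 it, so it consists of critical points, which are isolated. The same holds backwards if $f_0$ is bounded below.

Write $p=p_2$, $q=p_{t+1}$, $X_a=\{f_0\le a\}$, $L_1=f_0^{-1}(-\varepsilon)$, $L=f_0^{-1}(0)$. The critical values are $\varepsilon(-1\mp\delta)$ and $\varepsilon(1\mp\delta)$, so $-\varepsilon,0,\varepsilon$ are regular, and the only critical points with values in $[-\varepsilon,\varepsilon]$ are $p$ (value $\varepsilon(-1+\delta)$) and $q$ (value $\varepsilon\kappa$). Let $W^s,W^u$ be the sets of points that flow along $\xi$ to, respectively come from, a critical point. Put $S_a=W^s(p)\cap L_1$, an $(n+1)$-sphere, $S_R=W^u(p)\cap L$, and $S_b=W^s(q)\cap L$, an $(n+t)$-sphere; there are no critical points between the relevant levels.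

**Step 2: connectivity.** *The pairs $(X_{-\varepsilon},L_1)$, $(L_1,L_1\setminus S_a)$, $(X_0,L)$ are $(t+m)$-connected.* The critical points in $X_{-\varepsilon}$, respectively $X_0$, are $p_0$, respectively $p_0,p_2$. By Section 6, Step 3, $W^s(p_0)=p_0\times\mathbf R^n\times0$ and $W^s(p_0)\cup W^s(p_2)=P_-\times S^2\times\mathbf R^n\times0$. These are closed submanifolds of codimension $\ge d-n-2=t+1+m$, at levels below $L_1$, respectively $L$. Let $j\le t+m$. A map $(D^j,S^{j-1})\to(X_{-\varepsilon},L_1)$, respectively $(X_0,L)$, can be moved off this set rel $S^{j-1}$ by transversality. By Step 1, the complement of the set flows along $\xi$ to $L_1$, respectively $L$, in finite continuous time, with the level itself fixed. For the middle pair, $S_a$ has codimension $(d-1)-(n+1)=t+1+m$ in $L_1$.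

**Step 3: the sphere $S_b$ is the ellipsoid of the disc $e$.** We have $W^s(q)=W^s_\zeta(p_{t+1})\times\mathbf R^n\times0$. On its part in $\{f_0\ge0\}$, $|x|^2\le\varepsilon\lambda h\le\varepsilon(1+\delta)<1$. Hence $\lambda=1$ and $h\ge0$, so $z\in D_+\times v_0$ by Section 6, Step 3. With (2),
$$S_b=\{(e(v),x,0):|x|^2=\varepsilon\kappa(1-|v|^2)\}. \tag{7}$$
Let $\rho_1^2=\varepsilon(2+\delta)<1$ and let $D^n$ have radius $\rho_1$. As $\varepsilon\kappa<\rho_1^2$, the ellipsoid (7) lies in the box $D^{t+1}\times D^n$. In the box and outside the ellipsoid, $f_0(e(v),x,0)=-|x|^2+\varepsilon\kappa(1-|v|^2)\le0$. So radial projection in the $(v,x)$-coordinates shows that $S_b\hookrightarrow X_0$ is homotopic to $\Psi_1$. Here $(Y_2,Y_1)\subset(X_0,X_{-\varepsilon})$ via $y=0$: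

- on $M_2\times D^n$, $f_0\le\varepsilon h\le0$;
- on $M_0\times D^n$, $f_0\le\varepsilon h\le-\varepsilon$;
- on $M\times S^{n-1}$, $f_0\le-\rho_1^2+\varepsilon(1+\delta)=-\varepsilon$.

**Step 4: moving $S_b$ off $S_R$.** *$S_b$ is ambient isotopic in $L$, with compact support, to a sphere disjoint from $S_R$.* By Lemma 3, $S_b\hookrightarrow X_0$ is freely homotopic in $X_0$ to a map $S^{n+t}\to X_{-\varepsilon}$. As $n+t\le t+m$, Step 2 deforms it in $X_{-\varepsilon}$ into $L_1$, then in $L_1$ into $L_1\setminus S_a$. From there all points flow along $\xi$ up to $L$, since they are not in $W^s(p)$. They arrive in $L\setminus S_R$, since points of $W^u(p)$ do not come from $L_1$. So we have a map $S^{n+t}\to L\setminus S_R$ which is freely homotopic in $X_0$ to $S_b\hookrightarrow L$. The homotopy has source $S^{n+t}\times I$ of dimension $n+t+1\le t+m$, so it can be deformed rel ends into $L$. Now $\dim L=d-1=2(n+t)+2$. By Whitney's theorems, the map $S^{n+t}\to L\setminus S_R$ can be replaced by a nearby embedding, and homotopic embeddings $S^{n+t}\to L$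 are isotopic, hence ambient isotopic with compact support.

**Step 5: changing $\xi$.** We use the isotopy to remove all trajectories from $p$ to $q$. Let $0<\varepsilon'<\varepsilon\kappa$. There are no critical points in $f_0^{-1}[0,\varepsilon']$, so the trajectories of $\xi$ identify it with $L\times[0,\varepsilon']$, with $f_0$ as second coordinate $s$ and $\xi=(\xi f_0)\partial_s$. Let $\varphi_s$ be a smooth compactly supported isotopy of $L$, $\varphi_s=\mathrm{id}$ for $s$ near $\varepsilon'$ and $\varphi_s=\varphi_0$ for $s$ near $0$, with $\varphi_0(S_b)\cap S_R=\emptyset$. Replace $\xi$ in this region by $(\xi f_0)$ times the push-forward of $\partial_s$ under $(z,s)\mapsto(\varphi_s(z),s)$. This changes $\xi$ only in a compact subset of $f_0^{-1}(0,\varepsilon')$ and does not change $\xi f_0$. The trajectories there are now $s\mapsto(\varphi_s(z),s)$. So $W^s(q)\cap L$ becomes $\varphi_0(S_b)$, while $W^u(p)\cap L=S_R$ is unchanged. From now on $W^s(q)\cap W^u(p)=\emptyset$.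

**Step 6: a function constant along trajectories.** Let $Z_p$, $Z_q$ be the intersections of $W^s\cup W^u$ of $p$, respectively $q$, with $f_0^{-1}[-\varepsilon,\varepsilon]$. No trajectory joins $p$ and $q$, so by Step 1 each of $Z_p$, $Z_q$ is a union of two compact discs meeting in $p$, respectively $q$, and $Z_p\cap Z_q=\emptyset$. All other trajectories in the band run from $L_1$ to $f_0^{-1}(\varepsilon)$. We claim:

$$\begin{gathered}\text{if } z_i\to z \text{ in the band},\ z_i\notin Z_p\cup Z_q,\ \text{and the starting points } w_i\in L_1 \text{ of the trajectories}\\ \text{through } z_i \text{ converge to } w,\ \text{then } z\in Z_q\Leftrightarrow w\in Z_q\ \text{ and }\ z\in Z_p\Leftrightarrow w\in Z_p.\end{gathered}\tag{8}$$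

If $w\notin Z_p\cup Z_q$, then $z$ lies on the trajectory through $w$, hence not in $Z_p\cup Z_q$. Let $w\in Z_p$, that is, $w\in W^s(p)$. The trajectories through $w_i$ converge to that of $w$ until they enter a standard chart $|a|,|b|\le r$ at $p$, at points with $|a|=r$ and $b\to0$, $b\ne0$. In the chart $|a||b|$ is constant along trajectories and tends to $0$, so limit points in the chart lie in $\{a=0\}\cup\{b=0\}\subset Z_p$. The trajectories leave the chart at $|b|=r$ with $a\to0$, so along a subsequence they leave near a point of $W^u(p)$. The trajectory of that point continues without meeting $q$ to the level $\varepsilon$, and the given trajectories converge to it. So $z\in Z_p$. The same argument works for $q$. As $Z_p\cap Z_q=\emptyset$, (8) follows.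

Choose a smooth $\mu_0:L_1\to[0,1]$ with compact support, $1$ near $Z_q\cap L_1$ and $0$ near $Z_p\cap L_1$. Extend it to $\mu$ on the band, constant along trajectories, $1$ on $Z_q$ and $0$ on $Z_p$. If $z_i\to z\in Z_q$ with $\mu(z_i)\ne1$, then $z_i\notin Z_q$ and, for large $i$, $z_i\notin Z_p$. By Step 1 we may assume that the starting points converge, and (8) gives $w\in Z_q$, so $\mu(z_i)=\mu_0(w_i)=1$ for large $i$, a contradiction. So $\mu=1$ near $Z_q$. Likewise $\mu=0$ near $Z_p$. Hence $\mu$ is smooth; it has compact support by Step 1, and $\xi\mu=0$.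

**Step 7: levelling.** Let $\Gamma$ be an increasing diffeomorphism of $[-\varepsilon,\varepsilon]$, the identity near the ends, a translation near $f_0(q)$, with $\Gamma(f_0(q))=f_0(p)$. Put
$$g=(1-\mu)f_0+\mu\,\Gamma(f_0)\ \text{ on }f_0^{-1}[-\varepsilon,\varepsilon],\qquad g=f_0\ \text{ elsewhere.}$$
Then $\xi g=\big((1-\mu)+\mu\,\Gamma'(f_0)\big)\xi f_0>0$ in the band off $p,q$. Near $p$, $g=f_0$, and near $q$, $g$ differs from $f_0$ by a constant. So $g$ has the same four critical points. The points $p,q$ are nondegenerate of indices $n+2$ and $n+t+1$, different from $0$ and $d$, and lie on the level $a=f_0(p)$, which contains no other critical point. Outside a compact set $g=f_0$.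

**Step 8: $g^{-1}(a)\setminus\{p,q\}$ is connected.** On $W^s$ of $p,q$ (within the band, off $p,q$) we have $g<a$, on $W^u$ we have $g>a$, and every other trajectory in the band crosses $g=a$ exactly once. So the flow identifies $g^{-1}(a)\setminus\{p,q\}$ with $L_1\setminus(Z_p\cup Z_q)$, that is, $L_1$ minus two disjoint spheres of codimensions $t+1+m$ and $m+2$. It remains to see that $L_1$ is connected. For $c\ll0$, $X_c=\{|y|^2-|x|^2\le c\}$ retracts to $M\times\{|x|\ge\sqrt{-c}\}$, which is connected since $n\ge2$. Every point of $X_{-\varepsilon}$ can be joined in $X_{-\varepsilon}$ to a point outside $W^u(p_0)$, a submanifold of codimension $n\ge1$, and from there along $-\xi$ to $X_c$, as $p_0$ is the only critical point in $X_{-\varepsilon}$. So $X_{-\varepsilon}$ is connected. As $(X_{-\varepsilon},L_1)$ is 1-connected, $L_1$ is connected.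

## 10. Fusing two critical points on a connected level

The function $g$ of Section 9 has two critical points on one level. We now replace them by one, necessarily of a more degenerate kind: a cone. The model is this. If $\bar h$ is a function on $S^{d-1}$ with $0$ as a regular value, then $\varrho(s)\bar h(u)$ in polar coordinates $su$, with $\varrho'>0$, has no critical point except the origin, whatever the other critical points of $\bar h$ are.

**Lemma 4.** Let $g$ be smooth on a $d$-manifold $E$, $d\ge4$. Let $p\ne q$ be nondegenerate critical points on the level $g=0$, of indices $\ne0,d$, with no other critical points on this level and $V=g^{-1}(0)\setminus\{p,q\}$ connected. Then $g$ can be changed on a compact set meeting the critical set of $g$ only in $p,q$, so that $p,q$ are replaced by a single critical point.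

**Step 1: an arc in the level.** By the Morse lemma and rescaling there are charts $c_p,c_q:B_4(0)\to E$ at $p,q$ (extending slightly beyond $B_4(0)$) with disjoint images, in which $g$ is a nondegenerate homogeneous quadratic form. Since the indices are not $0,d$, these forms have nonzero zeros. After rotations, $g(c_p(e_1))=0=g(c_q(-e_1))$. Near $p$, $V$ is the cone $\{su:0<s<4,\ u\in S^{d-1},\ g(c_p(u))=0\}$, similarly at $q$. Let $V^\circ$ be $V$ minus the parts $s\le\frac72$ of the two cones. A diffeomorphism $(0,4)\to(\frac72,4)$ that is the identity near $4$, applied to $s$ on both cones, gives a diffeomorphism $V\cong V^\circ$, so $V^\circ$ is connected. Its dimension is $d-1\ge3$, so a smooth path in $V^\circ$ joining the two radial segments can be perturbed, with its ends fixed, to an embedding. Hence there are $T>8$ and a smooth embedded arc $A:[0,T]\to g^{-1}(0)$, $A'\ne0$, with $A(\tau)=c_p(\tau e_1)$ for $\tau\le\frac72$ and $A(\tau)=c_q((\tau-T)e_1)$ for $\tau\ge T-\frac72$, which otherwise avoids $c_p(\bar B_{7/2})$ and $c_q(\bar B_{7/2})$.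

**Step 2: an adapted chart around the arc.** Choose a Riemannian metric on $E$ which is flat in the charts on $c_p(B_{7/2})$ and $c_q(B_{7/2})$. Choose vector fields $\mathbf n_2,\dots,\mathbf n_d$ along $A$ which complete $A'$ to a frame and are $(c_p)_*e_j$ for $\tau\le3$, $(c_q)_*e_j$ for $\tau\ge T-3$. They exist if the orientations match, which can be achieved by composing $c_q$ with the reflection in $e_2$. Write points of $\mathbf R^d$ as $(\tau,v)$, $v\in\mathbf R^{d-1}$. For small $r_1$ put
$$\Omega(\tau,v)=\exp_{A(\tau)}\Big(\sum v_j\mathbf n_j(\tau)\Big)\quad(1\le\tau\le T-1,\ |v|<r_1),$$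
$\Omega=c_p$ on $B_2(0)$ and $\Omega=c_q(\cdot-Te_1)$ on $B_2(Te_1)$. For $\tau\le3$ the first formula is $c_p(\tau e_1+v)$, similarly at $q$, so the definitions agree. For small $r_1$, $\Omega$ is an embedding of the union $N$ of the three sets: it is a local diffeomorphism along the embedded arc, and $A(\tau)$ for $3\le\tau\le T-3$ has positive distance from $c_p(\bar B_2)$ and $c_q(\bar B_2)$. For small $r_1$, $g$ has no critical points in $\Omega(N)$ except $p,q$, since $A$ passes through regular points in between. From now on we work in $N\subset\mathbf R^d$ and write $g$ for $g\circ\Omega$, $p=0$, $q=Te_1$.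

**Step 3: vector fields multiplying $g$.** Let $R_p$, $R_q$ be the Euler fields $z\mapsto z$ and $z\mapsto z-Te_1$ on $B_2(0)$ and $B_2(Te_1)$. Then $R_pg=2g$ and $R_qg=2g$. For $1\le\tau\le T-1$ we have $g(\tau,0)=0$ and $dg(\tau,0)\ne0$, so $\nabla_vg\ne0$ for small $|v|$. Let $R_0=\sum v_j\partial_{v_j}$, $Y=\nabla_vg/|\nabla_vg|^2$ and
$$R_T=R_0+(g-R_0g)\,Y .$$
Since $Yg=1$, $R_Tg=g$; also $R_T\tau=0$. As $g(\tau,0)=0$, $g-R_0g=O(|v|^2)$, so $R_T|v|^2=2|v|^2+O(|v|^3)$. So there is $\delta_0\in(0,\frac14)$, $\delta_0<r_1$, with $R_T|v|>0$ for $0<|v|\le\delta_0$, $1\le\tau\le T-1$.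

**Step 4: a disc around $p$, the arc and $q$.** Let $x_*=\sqrt{1-4\delta_0^2}$. Let $P:[-1,T+1]\to[0,1]$ be continuous, smooth and positive on $(-1,T+1)$, with $P(\tau)=\sqrt{1-\tau^2}$ for $\tau\le x_*$, $P$ nonincreasing on $[x_*,1]$ (from $2\delta_0$ to $\delta_0$), $P=\delta_0$ on $[1,T-1]$, and $P(T-\tau)=P(\tau)$. Put $B=\{(\tau,v):|v|\le P(\tau)\}$. Points of $B$ with $\tau\le x_*$ lie in the closed unit ball, those with $x_*\le\tau\le1$ satisfy $\tau^2+|v|^2\le1+4\delta_0^2<4$, and those with $1\le\tau\le\frac74$ satisfy $\tau^2+|v|^2\le\frac{49}{16}+\frac1{16}<4$. So points of $B$ with $\tau\le\frac74$ lie in $B_2(0)$. Symmetrically near $q$, and $B\subset N$. $B$ is a compact smooth domain.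

It is diffeomorphic to $D^d$. Let $\tilde P$ be continuous on $[-1,T+1]$, smooth, positive and concave on $(-1,T+1)$, with $\tilde P(\tau)=\sqrt{1-\tau^2}$ for $\tau\le-\frac12$ and $\tilde P(T-\tau)=\tilde P(\tau)$; the slope at $-\frac12$ is positive, so one can let it decrease smoothly to $0$ at $T/2$. Then $(\tau,v)\mapsto(\tau,\tilde P(\tau)P(\tau)^{-1}v)$, the identity for $\tau\le-\frac12$ and $\tau\ge T+\frac12$, maps $B$ diffeomorphically onto a convex body with smooth boundary. Such a body is diffeomorphic to $D^d$, its boundary being transverse to the rays from an interior point.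

**Step 5: a field transverse to $\partial B$.** Let $\phi=\phi(\tau)\in[0,1]$ be smooth, $0$ for $\tau\le\frac54$ and $1$ for $\tau\ge\frac74$. Near $\partial B$ let $R=(1-\phi)R_p+\phi R_T$ for $\tau\le\frac74$, $R=R_T$ for $\frac74\le\tau\le T-\frac74$, and symmetrically with $R_q$ for $\tau\ge T-\frac74$. Then $Rg=\vartheta g$ near $\partial B$ with a smooth function $\vartheta\ge1$. $R$ is outward transverse to $\partial B$. For $\tau\le x_*$, $\partial B$ is part of the unit sphere and $R=R_p$. For $x_*\le\tau\le\frac74$ use the function $|v|-P(\tau)$, which is $\le0$ exactly on $B$. On $\partial B$, $R_p(|v|-P)=P-\tau P'>0$ because $P'\le0$. Where $\phi>0$, $P$ is constant and $R_T(|v|-P)=R_T|v|>0$. For larger $\tau$ argue likewise and by symmetry.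

**Step 6: coning.** $\partial B$ contains no critical point of $g$. If $g=0$ at a point of $\partial B$, then $dg(R)=\vartheta g=0$, $R\notin T\partial B$ and $dg\ne0$, so $dg|_{T\partial B}\ne0$. Thus $0$ is a regular value of $\bar h:=g|_{\partial B}$. By uniqueness of collars there is a diffeomorphism $D^d\to B$ for which, in polar coordinates $su$, $\partial_s$ corresponds to $R$ for $s\in[1-\sigma,1]$. There $\partial_sg=\vartheta g$, so $g(su)=\mathcal E(u,s)\bar h(u)$ with $\mathcal E=\exp(-\int_s^1\vartheta)>0$ and $\partial_s\mathcal E>0$. Let $\varrho(s)=e^{-1/s^2}$. Let $\mu(s)\in[0,1]$ be smooth and nondecreasing, $0$ for $s\le1-\sigma$ and $1$ near $s=1$. Let $c>0$ be so small that $c\varrho\le\mathcal E$ for $s\in[1-\sigma,1]$. Replace $g$ on $B$ by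
$$\widehat g(su)=\Lambda(u,s)\bar h(u),\qquad\Lambda=(1-\mu)c\varrho+\mu\,\mathcal E .$$
The derivatives of $\bar h(z/|z|)$ grow at most like powers of $1/|z|$, so $\widehat g$ is smooth and flat at the origin. It equals $g$ near $\partial B$. For $s>0$, $\Lambda>0$ and
$$\partial_s\Lambda=(1-\mu)c\varrho'+\mu\,\partial_s\mathcal E+\mu'(\mathcal E-c\varrho)>0 .$$
If $\bar h(u)\ne0$, then $\partial_s\widehat g\ne0$. If $\bar h(u)=0$, then $d_u\widehat g=\Lambda\,d\bar h\ne0$. So the origin is the only critical point in $B$. $\square$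

**Proof of Theorem B(b).** Apply Lemma 4 to $g-a$ of Section 9 and add $a$ again. The result is a smooth function on $M\times\mathbf R^n\times\mathbf R^m$, equal to $-|x|^2+|y|^2$ outside a compact set, with exactly three critical points: $p_0$, $p_{t+3}$ and the fused one. Hence $\widetilde{crit}(M_\gamma)\le3$. Since $x\cup y\ne0$ for the classes of Section 6, $\widetilde{crit}(M_\gamma)\ge3$ by Theorem C(ii). $\square$

## 11. The elements of order three in $\pi_{13}(S^3)$

By Theorem B(a) and (b), it remains to find $\gamma$ with $2\Sigma^3\gamma\ne0$ and $\Sigma^n\gamma^\sharp\simeq*$. We use the following facts from Toda, *Composition Methods in Homotopy Groups of Spheres*: $\pi_{13}(S^3)\cong\mathbf Z/12\oplus\mathbf Z/2$, $\pi_{12}(S^3)\cong(\mathbf Z/2)^2$, $\pi_{15}(S^5)\cong\mathbf Z/72\oplus\mathbf Z/2$, and the stable stems $\pi_2^s=\mathbf Z/2$, $\pi_3^s=\mathbf Z/24$, $\pi_4^s=0$, $\pi_6^s=\mathbf Z/2$, $\pi_8^s=(\mathbf Z/2)^2$, $\pi_{10}^s=\mathbf Z/6$. Further, Toda's fibrations, valid after localization at $3$ (*On the double suspension $E^2$*,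 1956; see also Ravenel, *Complex Cobordism and Stable Homotopy Groups of Spheres*, §1.5):
$$S^3\to\Omega J_2(S^4)\to\Omega S^{11},\qquad J_2(S^4)\to\Omega S^5\to\Omega S^{13},$$
where $S^3\to\Omega J_2(S^4)\to\Omega^2S^5$ is the double suspension. Let $\gamma\in\pi_{13}(S^3)$ have order $3$; so $t=13$.

**Step 1: $2\Sigma^3\gamma\ne0$.** We work with 3-primary parts. The first fibration gives
$$0=\pi_{15}(S^{11})\to\pi_{13}(S^3)\to\pi_{14}(J_2S^4)\to\pi_{14}(S^{11})=\mathbf Z/3\to\pi_{12}(S^3)=0 ,$$
where $\pi_{15}(S^{11})=\pi_4^s$ and $\pi_{14}(S^{11})=\pi_3^s$. The 3-primary part of $\pi_{13}(S^3)$ is $\mathbf Z/3$, so $|\pi_{14}(J_2S^4)|=9$, and $\pi_{13}(S^3)\to\pi_{14}(J_2S^4)$ is injective. The second fibration gives the exact sequence $\pi_{14}(J_2S^4)\to\pi_{15}(S^5)\to\pi_{15}(S^{13})=0$ (3-primary part of $\pi_2^s$). So the first map is a surjection between groups of order $9$, hence an isomorphism. Thus $\Sigma^2$ is injective on the 3-primary part of $\pi_{13}(S^3)$. James' fibration $S^5\to\Omega S^6\to\Omega S^{11}$ shows that the kernel of $\Sigma:\pi_{15}(S^5)\to\pi_{16}(S^6)$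 is a quotient of $\pi_{17}(S^{11})=\pi_6^s=\mathbf Z/2$, so it has no 3-torsion. Hence $\Sigma^3\gamma$ has order $3$ and $2\Sigma^3\gamma\ne0$.

**Step 2: $\Sigma^\infty\gamma=0$.** $\Sigma^2\gamma$ has order $3$ in the 3-primary part $\mathbf Z/9$ of $\pi_{15}(S^5)$, so $\Sigma^2\gamma=3\beta$ with $\beta$ 3-primary. The 3-primary part of $\pi_{10}^s$ is $\mathbf Z/3$. Hence $\Sigma^\infty\gamma=3\Sigma^\infty\beta=0$.

**Step 3: $\Sigma^n\gamma^\sharp\simeq*$ for $n\ge20$.** Let $\nu:S^{12}\to J=J(S^2)\simeq\Omega S^3$ represent $\gamma^\sharp$ and put $c=[\Sigma^n\nu]\in\pi_{n+12}(\Sigma^nJ)$. Suspension $\pi_{12}(J)\to\pi_{n+12}(\Sigma^nJ)$ is a homomorphism, so $3c=0$. For $n\ge20$ all groups below are in the stable range, where cofibrations give exact sequences.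

First, $\pi_{n+12}(\Sigma^n(J/J_1))$ has no element of order $3$. It equals $\pi_{n+12}(\Sigma^n(J_6/J_1))$, since the remaining cells have dimension $\ge n+14$. In the exact sequences
$$\pi_{n+12}(\Sigma^n(J_{j-1}/J_1))\to\pi_{n+12}(\Sigma^n(J_j/J_1))\to\pi^s_{12-2j}$$
for $j=2,3,4,5$ the right-hand groups are $\pi_8^s,\pi_6^s,\pi_4^s,\pi_2^s$, all finite 2-groups. Starting from $J_1/J_1=\mathrm{pt}$, the group for $j=5$ is a finite 2-group. For $j=6$, an element of order $3$ would map to $0$ in $\pi_0^s=\mathbf Z$ and so come from a 2-group, which is impossible.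

Hence $c$ maps to $0$ in $\pi_{n+12}(\Sigma^n(J/J_1))$, so $c$ is the image of some $c_1\in\pi_{n+12}(\Sigma^nJ_1)=\pi_{n+12}(S^{n+2})$. The evaluation $\Sigma J\to S^3$ is the identity on $\Sigma J_1=S^3$ up to homotopy, and its composite with $\Sigma\nu$ is $\gamma$. Suspend it $n-1$ times and apply it to $c$. Since $c$ comes from $c_1$, the result is $c_1$; since $c=[\Sigma^n\nu]$, it is $\Sigma^{n-1}\gamma$. So $c_1=\Sigma^{n-1}\gamma$, an element of a stable group, which is $0$ by Step 2. So $c=0$, and $\Sigma^n\gamma^\sharp\simeq*$.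

**Proof of Theorem A.** By Step 1, Theorem B(a) gives $\mathrm{cat}(M_\gamma)=3$ and $crit(M_\gamma)=4$. By Step 3, Theorem B(b) gives $\widetilde{crit}(M_\gamma)=3$. So $\mathrm{cat}(M_\gamma)+1=4>3=\widetilde{crit}(M_\gamma)$, and the inequality $\mathrm{cat}(M)+1\le\widetilde{crit}(M)$ fails in general. $\square$
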